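# Cutting and Regluing Patrol Schedules: Cyclic Patrols Are Optimal

## 1. Cuts of a schedule and the handover map

Let $(X,d)$ be a metric space and $P\subseteq X$ a set of $n$ distinct points, called sites. There are $k\ge 1$ robots with maximum speed $1$.

**Definition (patrol schedule).** A patrol schedule assigns to each robot $j\in\{1,\dots,k\}$ an infinite sequence of sites $p_{j,0},p_{j,1},\dots\in P$ with visit times $0\le t_{j,0}\le t_{j,1}\le\cdots$ such that $t_{j,m+1}-t_{j,m}\ge d(p_{j,m},p_{j,m+1})$ for all $m$, and $t_{j,m}\to\infty$ as $m\to\infty$. The initial sites are arbitrary. A robot may stay at a site by listing it repeatedly. Let $T_p$ be the set of all times at which some robot visits $p$. The schedule is *admissible* if $T_p$ is unbounded for every $p\in P$.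

An *event* is a pair $(j,m)$: robot $j$ visits $p_{j,m}$ at time $t_{j,m}$. Since $t_{j,m}\to\infty$, only finitely many events happen in bounded time. If $n\ge 2$, put $\delta=\min_{p\neq q}d(p,q)>0$. Adding the speed constraints between two events of one robot and using the triangle inequality gives the following.

$$\text{Two events of the same robot at distinct sites differ in time by at least }\delta. \tag{1}$$

In particular, a robot is at only one site at any one time.

Now choose for each robot $j$ its own instant $a_j$, and cut that robot's time line there. The whole proof turns on this construction.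

**Definition (cut).** Given $a=(a_1,\dots,a_k)\in\mathbb R^k$, call an event $(j,m)$ *past* if $t_{j,m}<a_j$ and *future* if $t_{j,m}\ge a_j$. The vector $a$ is a *cut* if every site has at least one past event and at least one future event.

For an admissible schedule, let $t_1$ be a time by which all sites have been visited. Then every $a$ with $a_j>t_1$ for all $j$ is a cut: the first visits are past, and there are future events because $T_p$ is unbounded. For a cut $a$ and a site $p$ put
$$\ell_p(a)=\max\{\text{times of past events at }p\},\qquad n_p(a)=\min\{\text{times of future events at }p\}.$$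
The *owner* $o_p(a)$ is the least $j$ such that robot $j$ has a past event at $p$ at time $\ell_p(a)$. The *next visitor* $r_p(a)$ is the least $j$ such that robot $j$ has a future event at $p$ at time $n_p(a)$. Let $D_i(a)=\{p: o_p(a)=i\}$ be the set of sites owned by $i$. The sets $D_1(a),\dots,D_k(a)$ partition $P$, and some of them may be empty.

**Definition (handover map).** If $D_i(a)\ne\emptyset$, let $u_i(a)$ be the site $p\in D_i(a)$ with the smallest $\ell_p(a)$. It is unique, since robot $i$ is at $p$ at time $\ell_p(a)$ for each $p\in D_i(a)$ and is at only one site at a time. Put $f_a(i)=r_{u_i(a)}(a)$. If $D_i(a)=\emptyset$, put $f_a(i)=i$.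

So $u_i(a)$ is the site owned by robot $i$ that was visited longest ago, and $f_a(i)$ is the robot that comes to relieve it. We obtain a map $f_a:\{1,\dots,k\}\to\{1,\dots,k\}$.

**Example (running example).** Let $P=\{x,y,z\}$ with all distances $2$, and $k=2$. Robot 1 visits $x$, $y$, $z$ at times $6m$, $6m+2$, $6m+4$ for $m\ge0$. Robot 2 visits $z$ at times $6m$ and $y$ at times $6m+3$. Take $m\ge1$, measure time from $6m$, and cut at $a=(1,1)$. The last past visits are $\ell_x=0$ by robot 1, $\ell_z=0$ by robot 2 (robot 1 was there at $-2$), and $\ell_y=-3$ by robot 2 (robot 1 was there at $-4$). So $D_1=\{x\}$, $D_2=\{y,z\}$, $u_1=x$, $u_2=y$. The next visit to $x$ is by robot 1 at time $6$, and the next visit to $y$ is by robot 1 at time $2$. Hence $f_a(1)=f_a(2)=1$.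

With unequal cut times, "past" and "future" are only labels, and a future event can precede a past one. For $a=(9,1)$, robot 1's visit to $y$ at time $8$ is past while robot 2's visit to $y$ at time $3$ is future. So $\ell_y=8>3=n_y$.

## 2. Latency, cyclic solutions, and the equality $L^*=L_{\rm cyc}$

The handover map is a device for turning an arbitrary schedule into a very regular one.

**Definition (latency).** The latency $L_p$ of a site is the supremum of the differences between consecutive elements of $T_p$. The latency of the schedule is $\max_p L_p$. Let $L^*$ be the infimum of the latency over all admissible schedules.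

In the running example $T_x=\{6m\}$, $T_y=\{6m+2,6m+3\}$ and $T_z=\{6m,6m+4\}$, with largest gaps $6$, $5$ and $4$. The latency is $6$.

**Definition (cyclic solution).** Partition $P$ into nonempty clusters $P_1,\dots,P_m$ with $m\le k$. Give cluster $P_i$ a number $k_i\ge1$ of robots, with $\sum_i k_i=k$, and choose a closed tour through all sites of $P_i$, of length $\ell_i$. The $k_i$ robots traverse this tour forever at unit speed, evenly spaced, so that consecutive robots are separated by time $\ell_i/k_i$. The latency is $\max_i\ell_i/k_i$. Let $L_{\rm cyc}$ be the minimum latency of a cyclic solution.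

We may use a shortest tour on each cluster. By the triangle inequality this may be taken to visit each site once, with length denoted $\mathrm{TSP}(P_i)$; it is $0$ if $P_i$ is a single site. There are finitely many choices, so the minimum exists.

In the triangle of side $2$ with $k=2$, one cluster gives $6/2=3$, and the clusters $\{x\},\{y,z\}$ give $\max(0,4)=4$. So $L_{\rm cyc}=3$. For the points $0,1,10,11$ on the line and $k=2$, one cluster gives $22/2=11$, but the clusters $\{0,1\},\{10,11\}$ give $2$.

In a general schedule a site may be visited by different robots in any irregular pattern, and no robot is tied to a cluster. Can such freedom ever beat the best cyclic solution? The problem comes from the paper "On Cyclic Solutions to the Min-Max Latency Multi-Robot Patrolling Problem". The stated known results are $L_{\rm cyc}\le 2(1-1/k)L^*$ for $k\ge2$ and $L_{\rm cyc}=L^*$ for $k=1$, and the conjecture is that $L_{\rm cyc}=L^*$ always. It is true.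

**Theorem 1.** Every admissible patrol schedule of latency $L$ satisfies $L_{\rm cyc}\le L$. Hence, for every metric space, every finite $P$ and every $k\ge1$,
$$L^*=L_{\rm cyc}=\min\Big\{\max_i \tfrac{\mathrm{TSP}(P_i)}{k_i}\;:\;P=P_1\sqcup\dots\sqcup P_m,\ P_i\neq\emptyset,\ k_i\ge 1,\ \textstyle\sum k_i=k\Big\}.$$

**The easy inequality $L^*\le L_{\rm cyc}$.** Take an optimal cyclic solution with tours visiting each site once. On a cluster with $\ell_i>0$, let robot number $r\in\{0,\dots,k_i-1\}$ of the cluster start the tour at time $r\ell_i/k_i$. A site at arc position $s$ on the tour is visited at the times $s+(r+Mk_i)\ell_i/k_i$ with $M\ge0$, that is, at $s+N\ell_i/k_i$ for $N=0,1,2,\dots$. All its gaps equal $\ell_i/k_i$. On a one-site cluster the robots list the site at times $0,s,2s,\dots$ for a small $s>0$, and the gap is $s$. The schedule is admissible with latency at most $\max(s,L_{\rm cyc})$. Let $s\to0$.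

So only the first sentence of Theorem 1 needs proof. We use two textbook theorems. *Brouwer*: a continuous map from a nonempty compact convex subset of $\mathbb R^k$ to itself has a fixed point. *Hall*: given sets $N(i)\subseteq\{1,\dots,k\}$ for $i=1,\dots,k$ with $|\bigcup_{i\in I}N(i)|\ge|I|$ for every set $I$ of indices, there is a permutation $\pi$ with $\pi(i)\in N(i)$ for all $i$.

From now on fix an admissible schedule of latency $L<\infty$; if $L=\infty$ there is nothing to prove. If $n=1$ then $L_{\rm cyc}=0$, so let $n\ge2$.

## 3. The gap bound, and one robot

**Lemma 1.** For every cut $a$ and every site $p$,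
$$n_p(a)-\ell_p(a)\le L. \tag{2}$$

*Proof.* If $n_p\le\ell_p$ this is trivial, since $L\ge 0$. Let $\ell_p<n_p$. No element of $T_p$ lies strictly between them: it would be the time of a past event at $p$ later than $\ell_p$, or of a future event at $p$ earlier than $n_p$, and both are impossible. So $\ell_p$ and $n_p$ are consecutive in $T_p$, and their difference is at most $L_p\le L$. $\square$

Take $k=1$ and a cut $a>t_1$. Robot 1 owns every site. Let $u=u_1(a)$, $c=\ell_u(a)$ and $n_u=n_u(a)$. The robot is at $u$ at time $c$ and again at time $n_u$, and $c<a\le n_u\le c+L$. Every site $p$ satisfies $c\le\ell_p<a\le n_u$, so the robot visits all sites during $[c,n_u]$. Its motion in this interval is a closed walk through all of $P$ of length at most $n_u-c\le L$. Hence $L_{\rm cyc}=\mathrm{TSP}(P)\le L$, which settles one robot.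

## 4. Permutations close up; simultaneous cuts may never give one

The one-robot argument extends at once, if $f_a$ is a permutation.

**Lemma 2.** If $f_a$ is a permutation for some cut $a$, then $L_{\rm cyc}\le L$.

*Proof.* Write $\pi=f_a$. If $D_i(a)=\emptyset$ then $\{i\}$ is a cycle of $\pi$; ignore such cycles. For every other $i$ put $u_i=u_i(a)$, $c_i=\ell_{u_i}(a)$, $n_i=n_{u_i}(a)$. Let $\Gamma$ be one of the remaining cycles, $j\in\Gamma$ and $i=\pi^{-1}(j)$. Robot $j$ is at $u_j$ at time $c_j<a_j$. Being the next visitor of $u_i$, it is also at $u_i$ at time $n_i\ge a_j$. Follow robot $j$ from time $c_j$ to time $n_i$: this is a walk $W_j$ from $u_j$ to $u_{\pi^{-1}(j)}$ of length at most $n_{\pi^{-1}(j)}-c_j$. The walks $W_j$, $j\in\Gamma$, concatenate to a closed walk of length at most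
$$\sum_{j\in\Gamma}(n_{\pi^{-1}(j)}-c_j)=\sum_{i\in\Gamma}(n_i-c_i)\le|\Gamma|L .$$
A site $p$ with owner $i$ satisfies $c_i\le\ell_p<a_i\le n_{\pi^{-1}(i)}$, so it is on $W_i$. Assign each site to one cycle whose walk visits it, let the $|\Gamma|$ robots of each cycle that receives sites serve its sites along the shortcut tour, and add the unused robots to any cluster. The latency is at most $L$. $\square$

The individual lengths $n_{\pi^{-1}(j)}-c_j$ are not controlled; they compare a time of one robot with a time of another. Only the sum around a cycle telescopes into the gaps $n_i-c_i\le L$. This is why a cycle of $|\Gamma|$ robots yields exactly one cluster with $|\Gamma|$ robots.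

The first thing to try is to cut all robots at the same time, $a_1=\dots=a_k$. If some robot $j$ is not in the image of $f_a$, then $W_j$ has a beginning but no end, and the sites owned by $j$ have no walk. Another robot then has to supply two ends. In the running example this happens at *every* common cut time. With $m\ge1$ and time measured from $6m$, the table shows the owned sites with their values $\ell_p$.

| common cut time | $D_1$ | $D_2$ | $u_1$, next visit | $u_2$, next visit |
|---|---|---|---|---|
| $(0,2]$ | $x(0)$ | $y(-3),\,z(0)$ | $x$: robot 1 at $6$ | $y$: robot 1 at $2$ |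
| $(2,3]$ | $x(0),\,y(2)$ | $z(0)$ | $x$: robot 1 at $6$ | $z$: robot 1 at $4$ |
| $(3,4]$ | $x(0)$ | $z(0),\,y(3)$ | $x$: robot 1 at $6$ | $z$: robot 1 at $4$ |
| $(4,6]$ | $x(0),\,z(4)$ | $y(3)$ | $x$: robot 1 at $6$ | $y$: robot 1 at $8$ |

In the last row robot 2 returns to $y$ only at time $9$. In all rows $f_a(1)=f_a(2)=1$, so waiting for a better moment does not help.

Here robot 1 is asked to relieve too many sites. A robot relieves a site by a *future* event, so delay its cut in order to take future events away from it. Take $a=(5,1)$. Robot 1's past now includes $x$ at $0$, $y$ at $2$, $z$ at $4$, while robot 2's past ends with $z$ at $0$. So $D_1=\{x,y,z\}$ and $D_2=\emptyset$. Next, $u_1=x$ is visited by robot 1 at time $6$, so $f_a$ is the identity. Lemma 2 gives robot 1's closed walk $x\to y\to z\to x$ of length $6\le L$.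

Thus we use $k$ independent cut times, and move a robot's cut later when it is asked to relieve too often.

## 5. Early robots hand over to early robots; two robots by averaging

The following lemma keeps this adjustment from running away.

**Lemma 3.** Let $S$ be a set of robots and $a$ a cut with $a_j>a_i+L$ for all $i\in S$, $j\notin S$. Then $f_a(S)\subseteq S$.

*Proof.* Let $i\in S$. If $D_i(a)=\emptyset$ then $f_a(i)=i\in S$. Otherwise let $p=u_i(a)$. As $i$ owns $p$, $\ell_p(a)<a_i$, so by (2) $n_p(a)<a_i+L$. If $j=f_a(i)\notin S$, then robot $j$ has a future event at time $n_p(a)$, so $n_p(a)\ge a_j>a_i+L$, a contradiction. $\square$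

There is one more obstacle. The map $f_a$ takes finitely many values and jumps as $a$ varies, so no continuity theorem applies to it directly. The remedy is to average over a small cube of cuts. Fix
$$0<\eta\le\delta/2 .$$
The aim from now on is
$$L_{\rm cyc}\le L+2\eta. \tag{3}$$
Since $\eta\in(0,\delta/2]$ is arbitrary, this proves Theorem 1.

By (1), in an open time interval of length $2\eta\le\delta$ all events of a given robot are at one and the same site. The error caused by averaging will be controlled by this.

**Step 0: two robots.** This step shows the mechanism when there is one free parameter; the general proof does not use it. Let $k=2$, let $A$ be large, and take cuts around $(A+s,A-s)$ with $|s|\le L+2\eta$. Let $\varphi_{ij}(s)$ be the fraction of cuts $a'$ in the open cube of half-side $\eta$ around this point with $f_{a'}(i)=j$. These functions are continuous (shown in Section 6), and $\varphi_{i1}+\varphi_{i2}=1$. Put $g_j=\varphi_{1j}+\varphi_{2j}$, so $g_1+g_2=2$. At $s=L+2\eta$ the two coordinates of the center differ by $2(L+2\eta)>L+2\eta$, so every $a'$ in the cube has $a'_1>a'_2+L$. By Lemma 3 with $S=\{2\}$, $\varphi_{22}=1$,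 so $g_2\ge1$ and $g_1\le1$. At $s=-(L+2\eta)$, symmetrically, $g_1\ge1$. By the intermediate value theorem $g_1=g_2=1$ for some $s$. Then the matrix $(\varphi_{ij})$ has the form with rows $(\alpha,1-\alpha)$ and $(1-\alpha,\alpha)$. If $\alpha>0$ the identity has both its entries positive; otherwise the transposition does. So there are a permutation $\pi$ and, for each $i$, a cut $a^{(i)}$ in the cube with $f_{a^{(i)}}(i)=\pi(i)$.

The cut $a^{(i)}$ may depend on $i$. We do not get one cut at which $f_a$ is a permutation, only $k$ nearby cuts that together spell one. Section 7 shows that this suffices.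

## 6. A balanced cube of cuts for $k$ robots

For general $k$ the intermediate value theorem becomes Brouwer's theorem, and reading off the permutation becomes Hall's theorem. Instead of $g_j=1$ exactly, we look for a point with $g_j-1=\kappa y_j$, where $y_j$ is the displacement of the $j$-th cut time and $\kappa>0$ is small. Lemma 3 will bound $y_j$ above by a number $B$ that does not depend on $\kappa$. Hence $g_j\le1+\kappa B$, and since Hall's condition compares integers, an excess this small does no harm. Put
$$B=(k-1)(L+2\eta),\qquad \rho=k(k-1)B,\qquad A=t_1+\rho+2\eta,$$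
and, if $k\ge2$, $\kappa=\frac1{kB}$; here $B>0$. Then $\rho=(k-1)/\kappa$ and $\kappa B(k-1)=\frac{k-1}{k}<1$. Every $a\in[A-\rho-\eta,A+\rho+\eta]^k$ is a cut, as $a_j\ge t_1+\eta>t_1$.

**Lemma 4.** There are $a\in[A-\rho,A+\rho]^k$, a permutation $\pi$ of $\{1,\dots,k\}$, and cuts $a^{(1)},\dots,a^{(k)}\in\prod_j(a_j-\eta,a_j+\eta)$ with $f_{a^{(i)}}(i)=\pi(i)$ for all $i$.

For $k=1$ take $a=a^{(1)}=A$ and $\pi=\mathrm{id}$. Let $k\ge2$.

**Step 1: continuous averages.** This step replaces the jumping map $f_a$ by continuous functions. Let
$$Y=\Big\{y\in\mathbb R^k:\textstyle\sum_jy_j=0,\ |y_j|\le\rho\text{ for all }j\Big\},$$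
and for $y\in Y$ put $a(y)=(A+y_1,\dots,A+y_k)$ and $C(y)=\prod_j(a(y)_j-\eta,a(y)_j+\eta)$. All points of $C(y)$ lie in $[A-\rho-\eta,A+\rho+\eta]^k$ and are cuts. The map $f_{a'}$ depends only on the set of past events. For each robot, the set of its past events changes only when $a'_j$ crosses one of the finitely many event times in $[A-\rho-\eta,A+\rho+\eta]$. So $a'\mapsto f_{a'}$ is constant on the cells of a finite partition of this region into boxes, and the sets $F_{ij}=\{a':f_{a'}(i)=j\}$ are measurable. Let
$$\varphi_{ij}(y)=\frac{\mathrm{vol}(F_{ij}\cap C(y))}{(2\eta)^k}.$$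
Then $\varphi_{ij}\ge0$ and $\sum_j\varphi_{ij}=1$. For continuity, $|\varphi_{ij}(y)-\varphi_{ij}(y')|$ is at most $(2\eta)^{-k}$ times the volume of the symmetric difference of $C(y)$ and $C(y')$. These are translates of one cube with intersection of volume $\prod_j\max(0,2\eta-|y_j-y'_j|)$, which tends to $(2\eta)^k$ as $y'\to y$. So the symmetric difference has volume tending to $0$. Put $g_j=\sum_i\varphi_{ij}\in[0,k]$, the average number of robots that hand over to $j$. Then $\sum_jg_j=k$.

**Step 2: a fixed point.** This step finds the balance point. Consider the continuous map $y\mapsto\big((g_j(y)-1)/\kappa\big)_j$ on the nonempty compact convex set $Y$. Its coordinates sum to $(k-k)/\kappa=0$. Since $-1\le g_j-1\le k-1$ and $k\ge2$, we have $|g_j-1|\le k-1=\kappa\rho$. So the map sends $Y$ into itself, and by Brouwer there is $y\in Y$ with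
$$g_j(y)-1=\kappa y_j\qquad(1\le j\le k). \tag{4}$$

**Step 3: the spread of $y$.** This step shows $y_j\le B$ for all $j$. Suppose there is a set $\emptyset\ne S\subsetneq\{1,\dots,k\}$ with $y_j>y_i+L+2\eta$ for all $i\in S$, $j\notin S$. For $a'\in C(y)$ and such $i,j$,
$$a'_j-a'_i>(A+y_j-\eta)-(A+y_i+\eta)=y_j-y_i-2\eta>L,$$
so $f_{a'}(S)\subseteq S$ by Lemma 3. Hence $\sum_{j\in S}\varphi_{ij}(y)=1$ for $i\in S$, and
$$\sum_{j\in S}g_j\ge\sum_{i\in S}\sum_{j\in S}\varphi_{ij}=|S|.$$
By (4), $\sum_{j\in S}y_j\ge0$. But every entry of $y$ in $S$ is strictly smaller than every entry outside $S$, so the average over $S$ is strictly smaller than the average over all indices, which is $0$. This is a contradiction.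

So no such $S$ exists. When the $y_j$ are sorted, consecutive values therefore differ by at most $L+2\eta$; otherwise the indices below a larger jump would form such an $S$. There are $k-1$ consecutive differences, so $\max_jy_j-\min_jy_j\le B$. Since $\min_jy_j\le0$, all $y_j\le B$. By (4), $g_j\le1+\kappa B$ for all $j$.

**Step 4: Hall's condition.** This step extracts $\pi$. For a nonempty set $I$ of indices let $N(I)=\{j:\varphi_{ij}(y)>0\text{ for some }i\in I\}$. Each row of $(\varphi_{ij})$ sums to $1$, and the rows in $I$ are supported in $N(I)$, so
$$|I|=\sum_{i\in I}\sum_{j\in N(I)}\varphi_{ij}\le\sum_{j\in N(I)}g_j\le|N(I)|+\kappa B|N(I)|.$$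
If $|N(I)|=k$, then $|N(I)|\ge|I|$. Otherwise $\kappa B|N(I)|\le\kappa B(k-1)<1$, so $|I|<|N(I)|+1$, and $|I|\le|N(I)|$ because both are integers. By Hall's theorem there is a permutation $\pi$ with $\varphi_{i\pi(i)}(y)>0$ for all $i$. A set of positive volume is nonempty, so for each $i$ the cube $C(y)$ contains a cut $a^{(i)}$ with $f_{a^{(i)}}(i)=\pi(i)$. With $a=a(y)$ this proves Lemma 4. $\square$

## 7. Closing the walks near a fuzzy cut

Take $a,\pi,a^{(i)}$ as in Lemma 4 and put $I_j=(a_j-\eta,a_j+\eta)$, so $a^{(i)}_j\in I_j$ for all $i,j$. We repeat the proof of Lemma 2, but the status of an event of robot $j$ with time in $I_j$ may depend on which $a^{(i)}$ we look at. By (1), all events of robot $j$ with time in $I_j$, if there are any, are at one site; call it $q_j$. Let $Q$ be the set of all existing $q_j$.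

Let $E=\{i:D_i(a^{(i)})=\emptyset\}$. For $i\in E$ we have $\pi(i)=f_{a^{(i)}}(i)=i$, so a cycle of $\pi$ that meets $E$ is a single point. For $i\notin E$ write
$$u_i=u_i(a^{(i)}),\qquad c_i=\ell_{u_i}(a^{(i)}),\qquad n_i=n_{u_i}(a^{(i)}).$$
The owner of $u_i$ at the cut $a^{(i)}$ is $i$, and its next visitor is $\pi(i)$. Therefore robot $i$ is at $u_i$ at time $c_i$, robot $\pi(i)$ is at $u_i$ at time $n_i$, and by (2)
$$c_i<a^{(i)}_i<a_i+\eta,\qquad n_i\ge a^{(i)}_{\pi(i)}>a_{\pi(i)}-\eta,\qquad n_i-c_i\le L. \tag{5}$$

**Step 5: the walks.** This step builds one closed walk for each cycle of $\pi$ and bounds its length. For $j\in E$ let the walk of the cycle $\{j\}$ be the constant walk at $q_j$, of length $0$; it is empty if $q_j$ does not exist.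

Let $\Gamma$ be a cycle disjoint from $E$, $j\in\Gamma$, and $i=\pi^{-1}(j)\in\Gamma$. Robot $j$ is at $u_j$ at time $c_j$ and at $u_i$ at time $n_i$. Define a walk $W_j$ from $u_j$ to $u_i$ as follows.

- If $c_j\le n_i$, let $W_j$ be the sequence of sites of all events of robot $j$ with times in $[c_j,n_i]$. It starts at $u_j$ and ends at $u_i$, because all events of robot $j$ at one time are at one site. Summing the speed constraints, its length is at most $n_i-c_j$.
- If $c_j>n_i$, then (5) gives $a_j-\eta<n_i<c_j<a_j+\eta$. Both times lie in $I_j$, so $u_j=u_i=q_j$. Let $W_j$ be the constant walk at $q_j$. As $c_j-n_i<2\eta$, its length is $0\le n_i-c_j+2\eta$.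

In both cases
$$\mathrm{length}(W_j)\le n_{\pi^{-1}(j)}-c_j+2\eta. \tag{6}$$
The walk $W_j$ ends where $W_{\pi^{-1}(j)}$ begins. So the walks of $\Gamma$, taken in the order $j,\pi^{-1}(j),\pi^{-2}(j),\dots$, concatenate to a closed walk $W_\Gamma$, and
$$\mathrm{length}(W_\Gamma)\le\sum_{j\in\Gamma}\big(n_{\pi^{-1}(j)}-c_j\big)+2\eta|\Gamma|=\sum_{i\in\Gamma}(n_i-c_i)+2\eta|\Gamma|\le|\Gamma|(L+2\eta). \tag{7}$$

## 8. Every site lies on a walk

**Step 6: sites in $Q$.** These sites have events close to a cut time, so their owners may vary within the cube, and they need a separate check. Let $p=q_j$. If $j\in E$, then $p$ is on the constant walk of $\{j\}$. Let $j\notin E$ and $i=\pi^{-1}(j)$; then $i\notin E$ too. Let $\tau\in I_j$ be the time of an event of robot $j$ at $q_j$.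

- If $c_j>n_i$, then $W_j$ is the constant walk at $q_j$.
- If $c_j\le n_i$ and $\tau\in[c_j,n_i]$, then $W_j$ contains this event.
- If $c_j\le n_i$ and $\tau<c_j$, then $a_j-\eta<\tau<c_j<a_j+\eta$ by (5). So $c_j\in I_j$, and the start $u_j$ of $W_j$ equals $q_j$.
- If $c_j\le n_i$ and $\tau>n_i$, then $a_j-\eta<n_i<\tau<a_j+\eta$ by (5). So $n_i\in I_j$, and the end $u_i$ of $W_j$ equals $q_j$.

**Step 7: sites not in $Q$.** For these sites the choice of cut in the cube does not matter, and the argument of Lemma 2 goes through. Let $p\notin Q$. No robot $j$ has an event at $p$ with time in $I_j$. So for every cut $a'\in\prod_jI_j$ the past events at $p$ are the same, namely those of robot $j$ at times $\le a_j-\eta$, for each $j$. Hence $\ell_p(a')$ and $o_p(a')$ are constant on the cube; call them $\ell_p$ and $i$. In particular $p\in D_i(a^{(i)})$. So $i\notin E$, and $c_i\le\ell_p$, since $c_i$ is the minimum of $\ell_{p'}(a^{(i)})$ over $p'\in D_i(a^{(i)})$. The event of robot $i$ at $p$ at time $\ell_p$ is past, so $\ell_p\le a_i-\eta$. By (5) applied to $\pi^{-1}(i)$, we have $a_i-\eta<n_{\pi^{-1}(i)}$. Altogether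
$$c_i\le\ell_p\le a_i-\eta<n_{\pi^{-1}(i)},$$
so $W_i$ is of the first kind and contains the event of robot $i$ at $p$ at time $\ell_p$.

**Step 8: the clusters.** This step turns the walks into a cyclic solution. Assign every site to one cycle of $\pi$ whose walk visits it. Each cycle $\Gamma$ that receives at least one site gives a cluster served by $|\Gamma|$ robots. Visiting the sites of the cluster in the order of their first appearance on the walk, and then returning, gives a closed tour. By the triangle inequality its length is at most that of the walk, hence at most $|\Gamma|(L+2\eta)$ by (7), and $0$ if $\Gamma=\{j\}$ with $j\in E$. Robots of cycles that receive no site are added to any cluster, which does not increase the latency. Since $\sum_\Gamma|\Gamma|=k$, this is a cyclic solution with $k$ robots and latency at most $L+2\eta$. This is (3), and letting $\eta\to0$ proves Theorem 1. $\blacksquare$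

## 9. Directed distances and finite time windows

The proof uses less than Theorem 1 assumes. A *quasi-metric* on $P$ satisfies $d(p,p)=0$, $d(p,q)>0$ for $p\ne q$, and $d(p,r)\le d(p,q)+d(q,r)$; symmetry is not required. For example, on $\{p,q\}$ put $d(p,q)=1$ and $d(q,p)=3$. Tours are now directed closed tours; here the tour through both sites has length $4$. A *finite schedule on $[0,H]$* gives each robot finitely many events with times in $[0,H]$, obeying the speed constraint.

**Theorem 2.** Let $d$ be a quasi-metric, $L>0$, and $H>2L+2k(k-1)^2L$. Suppose a finite schedule of $k$ robots on $[0,H]$ is such that every site $p$ is first visited at a time $\le L$, last visited at a time $\ge H-L$, and consecutive elements of $T_p$ differ by at most $L$. Then $L_{\rm cyc}\le L$.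

*Proof.* If $n=1$ then $L_{\rm cyc}=0$. Let $n\ge2$, with $\delta$ the minimum of $d(p,q)$ over ordered pairs of distinct sites. As before let $\rho=k(k-1)^2(L+2\eta)$. As $\eta\to0$, the quantity $2L+2\rho+4\eta$ tends to $2L+2k(k-1)^2L<H$. So for all sufficiently small $\eta\in(0,\delta/2]$ we have $H\ge2L+2\rho+4\eta$. Fix such an $\eta$ and put $A=H/2$.

**Symmetry.** This part checks that $d(p,q)=d(q,p)$ was never used. Fact (1) holds because of two events of one robot at distinct sites $p$, then $q$, the later comes at least $d(p,q)\ge\delta$ after the earlier. The walks $W_j$ follow robots forward in time or are constant, and they are concatenated in the forward direction. Shortcutting in Step 8 uses only the directed triangle inequality.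

**Time.** This part checks that the needed vectors are cuts. The time structure entered only through cuts $a\in[A-\rho-\eta,A+\rho+\eta]^k$. From $A-\rho-\eta\ge L+\eta>L$, the first visit to every site, at a time $\le L<a_j$, is past. From $A+\rho+\eta\le H-L-\eta\le H-L$, the last visit to every site, at a time $\ge H-L\ge a_j$, is future. There are finitely many events. Lemma 1 holds as before, as $\ell_p<n_p$ implies that they are consecutive in $T_p$, and the gap hypothesis applies. A robot with few or no events causes no difficulty: if it owns nothing, $f_a$ fixes it, and it is used as a next visitor only where it has an event.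

Lemmas 3 and 4 and Steps 5–8 then apply word for word and give $L_{\rm cyc}\le L+2\eta$ for all sufficiently small $\eta>0$. Hence $L_{\rm cyc}\le L$. $\blacksquare$

**Consequence 1 (quasi-metrics).** $L^*=L_{\rm cyc}$ holds for quasi-metrics. The proof of Theorem 1 never uses symmetry, as just checked, and directed cyclic solutions are admissible with the visit times computed in Section 2.

**Consequence 2 (asymptotic latency).** Define the latency of $p$ as the $\limsup$, rather than the supremum, of the gaps in $T_p$. Cyclic solutions are still optimal. To see this, let $\Lambda<\infty$ be the maximum of these values over $p$ for an admissible schedule, and let $L'>\Lambda$, so $L'>0$. There is $s_0$ such that every gap starting after $s_0$ is at most $L'$. Choose $s$ so that every site is visited during $(s_0,s)$, and choose $H>2L'+2k(k-1)^2L'$. Consider the events with times in $[s,s+H]$.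

The last visit to $p$ before $s$ comes after $s_0$, and the next visit is at most $L'$ later, so $p$ is visited in $[s,s+L']$. The first visit to $p$ after $s+H$ is at most $L'$ later than the one before it, so $p$ is visited in $[s+H-L',s+H]$. Consecutive visits to $p$ in the window are consecutive in $T_p$ and differ by at most $L'$. Shifted to start at $0$, the window satisfies Theorem 2, so $L_{\rm cyc}\le L'$. Since $L'>\Lambda$ was arbitrary, $L_{\rm cyc}\le\Lambda$. Conversely, the schedules of Section 2 have asymptotic latency at most $\max(s,L_{\rm cyc})$ for any time step $s>0$.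

**Consequence 3 (no transient advantage).** For any $0<L<L_{\rm cyc}$, no schedule whatsoever, periodic or not, can keep all gaps at most $L$, in the sense of Theorem 2, on a time interval longer than $\big(2+2k(k-1)^2\big)L$. This is Theorem 2 read contrapositively. For the triangle of side $2$ and two robots, $L_{\rm cyc}=3$ and the factor is $2+2\cdot2\cdot1=6$. So two robots cannot keep all gaps at most $2.9$ on any time interval longer than $6\cdot2.9=17.4$.
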